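# Three subharmonic functions whose median has negative mean on every circle

## 1. Three lines that narrowly miss a common point

Draw the three lines $y=0$, $y=-s$ and $y=s+a$ over the $s$-axis, where $a$ is a real parameter. At each $s$ take the middle one of the three heights:
$$T_a(s)=\operatorname{med}(0,-s,s+a).$$

If $a=0$, the lines pass through one point and $T_0\equiv0$. If $a\ne0$, they bound a small triangle with vertices $(0,0)$, $(-a,0)$ and $(-a/2,a/2)$. The function $T_a$ runs along the two slanted sides of this triangle and is zero everywhere else: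

* If $a<0$: for $s\le0$ we have $-s\ge0>s+a$, so $T_a=0$. For $s\ge|a|$ we have $-s<0\le s+a$, so $T_a=0$. For $0<s<|a|$ both $-s$ and $s+a$ are negative, so the median is the larger of them, $T_a(s)=-\min(s,|a|-s)$.
* If $a>0$: for $s\ge0$ we have $-s\le0<s+a$, so $T_a=0$. For $s\le-a$ we have $s+a\le0<-s$, so $T_a=0$. For $-a<s<0$ both $-s=|s|$ and $s+a=a-|s|$ are positive, so $T_a(s)=\min(|s|,a-|s|)$.

The triangle has base $|a|$ and height $|a|/2$, and it lies on the side of the axis given by the sign of $a$. Hence
$$\int_{\mathbb R}\operatorname{med}(0,-s,s+a)\,ds=\tfrac14\,a|a|,\qquad T_a(s)=0\ \text{ for }|s|\ge|a|. \tag{1}$$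

This is what the triangle is for. We are going to study circular means of the median of three subharmonic functions. The triple $(-X,\,X,\,0)$ with $X=\operatorname{Re}z^n$ has median identically $0$, and its three graphs cross along the $2n$ rays $X=0$. If we move the second function slightly, then on each circle a triangle opens at each ray, and its signed area is given by (1). The question becomes whether a subharmonic perturbation can make the total signed area negative on every circle at once.

## 2. Medians of subharmonic functions

**The conjecture.** Let $u_1,u_2,u_3$ be subharmonic in the plane with $u_j(0)=0$. At each point order the three numbers as $v_1\le v_2\le v_3$. So $v_3=\max_ju_j$, $v_1=\min_ju_j$, and $v_2$ is the median,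
$$v_2=\min\bigl\{\max\{u_1,u_2\},\max\{u_1,u_3\},\max\{u_2,u_3\}\bigr\}.$$
Put
$$I(r,v)=\int_0^{2\pi}v(re^{i\theta})\,d\theta,\qquad B(r)=\max_{|z|=r}v_3(z).$$
Then $B(r)\ge0$. Exclude the case where all $u_j$ vanish identically, and take the supremum below over those $r>0$ with $B(r)>0$. The note "Conjectured inequality for subharmonic functions", https://www.math.purdue.edu/~eremenko/dvi/subh1.pdf, conjectures that always
$$\sup_{r>0}I(r,v_2)/B(r)\ge0 .$$
In words: measured against the growth of the triple, the mean of the median cannot stay below a fixed negative level on all circles. We show that the conjecture is false.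

**Facts about subharmonic functions.** A function $u$ on a plane domain with values in $[-\infty,\infty)$, $u\not\equiv-\infty$, is subharmonic if it is upper semicontinuous and its value at each point is at most its mean over every small circle about that point. We use the following textbook facts.

* (S1) The maximum and the sum of finitely many subharmonic functions are subharmonic. The property is local and is preserved by conformal changes of variable. (A minimum is in general not subharmonic, which is why $v_2$ is not a subharmonic function.)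
* (S2) A subharmonic function is in $L^1_{loc}$, its distributional Laplacian is a nonnegative measure, and its value at each point is the limit of its averages over small discs about that point. A continuous function with nonnegative distributional Laplacian is subharmonic.
* (S3) If $u$ is subharmonic in $\mathbb C\setminus\{0\}$ and extends continuously to $0$, then the extension is subharmonic in $\mathbb C$ (an isolated point is removable for subharmonic functions bounded above).
* (S4) $I(r,u)\ge2\pi u(0)$, and $I(r,u)$ is a nondecreasing convex function of $\log r$. The maximum of $u$ over $|z|=r$ is nondecreasing in $r$.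
* (S5) A subharmonic function in $\mathbb C$ that is bounded above is constant. Inside a disc, a subharmonic function is at most the Poisson integral of its values on the bounding circle.

**Facts about the median.** The median of three numbers is nondecreasing in each of them, and it is odd: $\operatorname{med}(-a,-b,-c)=-\operatorname{med}(a,b,c)$. Adding $\delta$ to all three numbers adds $\delta$ to the median. With monotonicity this shows that the median is $1$-Lipschitz: if each number moves by at most $\delta$, the median moves by at most $\delta$. Finally, $\operatorname{med}(0,a,t)$ is the point of the interval between $0$ and $a$ closest to $t$. In particular it is zero when $t$ and $a$ lie on opposite sides of $0$.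

**Cases by hand.**

* If $u_1=u_2$, then $v_2=u_1$ and $I(r,v_2)\ge0$ by (S4).
* If $u_3\ge\max(u_1,u_2)$ everywhere, then $v_2=\max(u_1,u_2)$ is subharmonic with value $0$ at $0$, and again $I(r,v_2)\ge0$.
* If $u_j=\operatorname{Re}a_jz^n$, then replacing $\theta$ by $\theta+\pi/n$ changes the sign of all three functions, hence of the median, so $I(r,v_2)=0$ for all $r$. The triple $(-X,X,0)$ is of this kind.
* In general $v_2+v_3=\max_{i<j}(u_i+u_j)$ is subharmonic and vanishes at $0$, so $I(r,v_2)\ge-I(r,v_3)\ge-2\pi B(r)$. Thus $\sup_rI/B\ge-2\pi$ for every triple.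

**What will be proved.**

**Theorem 1.** Let $n\ge150$ be an integer and $\eta=10^{-6}$. There is a continuous subharmonic function $u_2$ in $\mathbb C$, $u_2(0)=0$, such that for the triple $u_1=-\operatorname{Re}z^n$, $u_2$, $u_3\equiv0$
$$I(r,v_2)\le-\tfrac6{100}\eta^2r^n,\qquad r^n\le B(r)\le2r^n\qquad\text{for all }r>0 .$$
Hence $\sup_{r>0}I(r,v_2)/B(r)\le-3\cdot10^{-14}<0$, and the conjecture is false.

**Theorem 2.** For every real $\rho\ge153$ there is a triple of continuous subharmonic functions with $u_j(0)=0$, $u_j(e^{2\pi/\rho}z)=e^{2\pi}u_j(z)$, $r^\rho\le B(r)\le2r^\rho$ and $I(r,v_2)\le-\frac1{100}\eta^2r^\rho$ for all $r>0$, where $\eta=10^{-6}$.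

**Theorem 3.** For every odd $q\ge3$ the analogous statement for the median of $q$ subharmonic functions is also false.

**Theorem 4.** The inequality does hold in the following cases.

* (a) If $u_j(tz)=t^\rho u_j(z)$ for all $t>0$ and some $\rho>0$, then $I(r,v_2)\ge0$ for all $r$.
* (b) If $u_j=\log|f_j|$ with $f_j$ entire, $f_j(0)=1$, not all constant, then $\sup_rI(r,v_2)/B(r)\ge0$.
* (c) If $\liminf_{r\to\infty}\log B(r)/\log r<1/3$, then there are arbitrarily large $r$ with $v_2\ge0$ on the whole circle $|z|=r$, so $\sup_rI(r,v_2)/B(r)\ge0$.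

These notes do not determine the exact range of orders for which the conjecture fails, nor the exact infimum of $\sup_rI/B$ over all triples.

## 3. Homogeneous perturbations cannot work

**The second-order formula.** Consider $(-X,\,X+\eta W,\,0)$ with $X=\operatorname{Re}z^n$ and small $\eta>0$. Let $W_k$, $k=0,\dots,2n-1$, be the values of $W$ at distance $r$ on the $2n$ rays $X=0$. Divide the functions by $r^n$ and use $\varphi=n\theta$ as angular variable. Near the $k$-th ray, to first order, the triple is $(-s,\ s+\eta W_kr^{-n},\ 0)$, with $s$ the suitably oriented distance to the ray. By (1) the triangle there has signed area $\frac{\eta^2}4r^{-2n}W_k|W_k|$. Since $d\theta=d\varphi/n$, we expect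
$$I(r,v_2)\approx\frac{\eta^2}{4n\,r^n}\sum_{k=0}^{2n-1}W_k|W_k| . \tag{2}$$
This is a guide only; the exact version is Section 6. It says that we want a subharmonic $W$ whose values on the rays make $\sum_k W_k|W_k|$ negative for every $r$.

The natural first choice is a $W$ homogeneous of degree $n$, so that one circle decides all. For $W=\operatorname{Re}(e^{i\gamma}z^n)$ the values $W_k$ alternate in sign with equal modulus, and the sum is $0$. Subharmonic homogeneous functions do no better, because of the following inequality, which is the heart of Theorem 4(a).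

### Proof of Theorem 4(a)

**Step 1: regularity.** We need to integrate by parts. Write $u_j=r^\rho h_j(\theta)$, with $h_j$ extended $2\pi$-periodically to $\mathbb R$. By (S2) and Fubini, $h_j\in L^1_{loc}$. In the variables $x=\log r$ and $\theta$ the function $e^{\rho x}h_j(\theta)$ is subharmonic. Testing its Laplacian against $\chi(x)\psi(\theta)$ with $\chi,\psi\ge0$ smooth and compactly supported, and integrating by parts twice in $x$, we get
$$0\le\iint e^{\rho x}h_j(\chi''\psi+\chi\psi'')\,dx\,d\theta=\int e^{\rho x}\chi\,dx\int h_j(\rho^2\psi+\psi'')\,d\theta .$$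
So $\mu_j=h_j''+\rho^2h_j$ is a nonnegative measure on $\mathbb R$. Then $h_j''=\mu_j-\rho^2h_j$ is a locally finite signed measure, so $h_j'$ has locally bounded variation and $h_j$ agrees a.e. with a continuous function. Since a subharmonic function is the limit of its disc averages, it agrees with that continuous function everywhere.

**Step 2: neighbors at distance $\pi/\rho$.** Let $L=\pi/\rho$ and $g(t)=\sin\rho(t-\theta)$. On $[\theta,\theta+L]$ we have $g\ge0$, and $g$ vanishes at both ends. Two integrations by parts give
$$\int_\theta^{\theta+L}g\,dh_j'=-\int_\theta^{\theta+L}g'h_j'\,dt=-\bigl[g'h_j\bigr]_\theta^{\theta+L}+\int_\theta^{\theta+L}g''h_j\,dt=\rho\bigl(h_j(\theta+L)+h_j(\theta)\bigr)-\rho^2\int_\theta^{\theta+L}gh_j\,dt .$$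
Adding $\rho^2\int gh_j$ to both sides,
$$0\le\int_\theta^{\theta+L}g\,d\mu_j=\rho\bigl(h_j(\theta)+h_j(\theta+\pi/\rho)\bigr). \tag{3}$$

**Step 3: pass to the median.** By (3), $h_j(\theta+\pi/\rho)\ge-h_j(\theta)$ for all three $j$. The median is monotone and odd, so $m=\operatorname{med}(h_1,h_2,h_3)$ satisfies $m(\theta+\pi/\rho)\ge-m(\theta)$. Integrating over a period, $2\int_0^{2\pi}m\,d\theta\ge0$. Since $I(r,v_2)=r^\rho\int_0^{2\pi}m\,d\theta$, this proves (a). $\blacksquare$

For a $W$ homogeneous of degree $n$, (3) says $W_k+W_{k+1}\ge0$ for neighboring rays. Since $t\mapsto t|t|$ is odd and increasing, $W_k|W_k|+W_{k+1}|W_{k+1}|\ge0$, and the sum in (2) is $\ge0$. The exact obstruction is that the weight $\sin\rho(t-\theta)$ vanishes at both ends of an interval of length $\pi/\rho$. In a sector of that opening the boundary values of a homogeneous function are therefore not free.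

### Proof of Theorem 4(b)

Another plan is to use logarithms of entire functions and look at small circles. There the functions are nearly $\operatorname{Re}a_jz^n$, and the antisymmetry from Section 2 takes over.

Near $0$ each $u_j=\operatorname{Re}\log f_j$ is harmonic. Not all $u_j$ vanish identically near $0$: if $|f_j|=1$ near $0$, then $f_j$ is constant near $0$, hence constant by the identity theorem, and not all $f_j$ are constant. Let $n\ge1$ be the least vanishing order at $0$ among the $u_j$. Then $u_j=\operatorname{Re}a_jz^n+O(r^{n+1})$ with not all $a_j$ zero, so $B(r)\ge r^n\max_j|a_j|-O(r^{n+1})$. Since the median is $1$-Lipschitz,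
$$I(r,v_2)=r^n\int_0^{2\pi}\operatorname{med}_j\bigl(\operatorname{Re}a_je^{in\theta}\bigr)d\theta+O(r^{n+1}).$$
The integrand changes sign under $\theta\mapsto\theta+\pi/n$, so the integral is $0$. Hence $B(r)>0$ for small $r$ and $I(r,v_2)/B(r)\to0$ as $r\to0$. $\blacksquare$

## 4. Freely prescribed oscillating values on the rays

To escape (3) we give up homogeneity and let $W$ oscillate in $\log r$. Replace the exponent $1$ in $e^x$ by a complex exponent $\lambda=1+ij$ with $j\ne0$. Then $\sin\lambda\pi\ne0$, and the values on adjacent rays can be chosen independently.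

**Coordinates.** Put $z=e^{(x+i\varphi)/n}$ with $x\in\mathbb R$, $\varphi\in\mathbb R/2\pi n\mathbb Z$. This maps the cylinder conformally onto $\mathbb C\setminus\{0\}$, with $r^n=e^x$ and $\varphi=n\theta$. Then $X=e^x\cos\varphi$. Its zero set consists of the $2n$ lines $\varphi=\varphi_k=\frac\pi2+k\pi$, $k\in\mathbb Z/2n$, and consecutive lines are at distance $\pi$.

**Lemma 1 (filling a strip).** Let $\lambda_j=1+ij$ for $j=1,2$, and let $a_1,a_2,b_1,b_2$ be complex numbers of modulus at most $1$. For $x\in\mathbb R$, $0\le\tau\le\pi$ put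
$$H(x,\tau)=-\sum_{j=1}^2\operatorname{Re}\left\{e^{\lambda_jx}\,\frac{a_j\sin\lambda_j(\pi-\tau)+b_j\sin\lambda_j\tau}{\sin\lambda_j\pi}\right\}.$$
Then $H$ is harmonic in the open strip and smooth up to its edges,
$$e^{-x}H(x,0)=-\sum_j\operatorname{Re}(a_je^{ijx}),\qquad e^{-x}H(x,\pi)=-\sum_j\operatorname{Re}(b_je^{ijx}),$$
and
$$|e^{-x}H|<5,\qquad|\partial_\tau(e^{-x}H)|<8\qquad\text{on the closed strip.} \tag{4}$$

*Proof.* We have $\sin\lambda_j\pi=\sin(\pi+ij\pi)=-i\sinh j\pi$, so $|\sin\lambda_j\pi|=\sinh j\pi\ne0$ and the formula makes sense. Each term has the form $e^{\lambda x}\sin(\lambda\tau+c)$ up to constants, and $(\partial_x^2+\partial_\tau^2)e^{\lambda x}\sin(\lambda\tau+c)=(\lambda^2-\lambda^2)e^{\lambda x}\sin(\lambda\tau+c)=0$. The edge values follow by putting $\tau=0$ and $\tau=\pi$ and using $e^{\lambda_jx}=e^xe^{ijx}$.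

For real $a,b$ we have $|\sin(a+ib)|^2=\sin^2a+\sinh^2b\le\cosh^2b$ and $|\cos(a+ib)|^2=\cos^2a+\sinh^2b\le\cosh^2b$. Hence $|\sin\lambda_j\tau|,|\cos\lambda_j\tau|\le\cosh j\pi$ for $0\le\tau\le\pi$. With $|\lambda_1|=\sqrt2$, $|\lambda_2|=\sqrt5$,
$$|e^{-x}H|\le2(\coth\pi+\coth2\pi)<5,\qquad|\partial_\tau(e^{-x}H)|\le2\bigl(\sqrt2\coth\pi+\sqrt5\coth2\pi\bigr)<8 ;$$
numerically the bounds are about $4.01$ and $7.31$. $\square$

For $j=0$ the denominator would be $\sin\pi=0$. This is the resonance that was responsible for (3).

**The function $Q$.** Choose phases $\beta_k\in\mathbb R/2\pi\mathbb Z$, $k\in\mathbb Z/2n$, to be fixed in Section 7. On the strip $\varphi=\varphi_k+\tau$, $0\le\tau\le\pi$, let $Q(x,\varphi_k+\tau)=H(x,\tau)$ with $a_j=e^{ij\beta_k}$ and $b_j=e^{ij\beta_{k+1}}$. The edge values of neighboring strips agree, so $Q$ is continuous on the cylinder, and it is harmonic in each open strip. With $q=e^{-x}Q$,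
$$q(x,\varphi_k)=-p(x+\beta_k),\qquad p(t)=\cos t+\cos2t. \tag{5}$$
By (4), $|q|<5$ and $q$ is $8$-Lipschitz in $\varphi$ (in each closed strip, hence across the lines by continuity).

## 5. Kinks that make the triple subharmonic

The function $Q$ has kinks of unknown sign on the lines. A kink changes the slope, and a large positive kink can be added without changing the values on the lines. This is why the correction is a multiple of $e^x|\cos\varphi|$.

**Lemma 2 (kinks).** Let $w$ be continuous on the cylinder, harmonic off finitely many lines $\varphi=\text{const}$, and smooth up to these lines from each side. If at every point of the lines the jump of $\partial_\varphi w$ (value from larger $\varphi$ minus value from smaller $\varphi$) is $\ge0$, then $w$ is subharmonic on the cylinder.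

*Proof.* Let $\chi$ be a test function. In each strip between neighboring lines Green's formula gives $\int w\Delta\chi=\oint(w\,\partial_\nu\chi-\chi\,\partial_\nu w)$, with $\nu$ the outer normal. We sum over the strips. Each line is used twice with opposite normals. The terms $w\,\partial_\nu\chi$ cancel because $w$ is continuous. The terms $-\chi\,\partial_\nu w$ add up to $\int\chi(\partial_\varphi w^+-\partial_\varphi w^-)\,dx$ on each line. So $\Delta w$ is the measure on the lines with density the jump, which is nonnegative, and $w$ is subharmonic by (S2). $\square$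

For example, $|X|=e^x|\cos\varphi|$ has jump $2e^x$ on each line, in agreement with $|X|=\max(X,-X)$ being subharmonic.

**The function $W$.** Let
$$W=8e^x|\cos\varphi|+Q .$$
It is continuous and harmonic off the lines. Across each line $8e^x|\cos\varphi|$ contributes a jump of $16e^x$, and by (4) $Q$ contributes at least $-(8+8)e^x$. So the jump is $\ge0$ and $W$ is subharmonic on the cylinder by Lemma 2, that is, in $\mathbb C\setminus\{0\}$. Moreover $|W|\le13e^x$, and $W=Q$ on the lines.

**The triple.** Put $\eta=10^{-6}$ and
$$u_1=-X,\qquad u_2=X+\eta W,\qquad u_3=0,\qquad u_2(0)=0 .$$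
Since $|u_2|\le(1+13\eta)r^n$, $u_2$ is continuous at $0$, and by (S3) it is subharmonic in $\mathbb C$. The maximum of $u_1$ on $|z|=r$ is $r^n$, so
$$r^n\le B(r)\le(1+13\eta)r^n\le2r^n . \tag{6}$$

## 6. The exact contribution of one ray

We now turn (2) into an estimate with explicit error. The statement is local, so that it serves Theorem 2 as well.

**Lemma 3 (one line).** Let $\eta=10^{-6}$, and let $q$ be a function on $|s|\le\pi/2$ with $|q(s)|\le5$, $|q(s)-q_0|\le8|s|$ and $|q_0|\le2$, where $q_0=q(0)$. Put
$$g(s)=\operatorname{med}\bigl(0,\,-\sin s,\,\sin s+\eta(8|\sin s|+q(s))\bigr).$$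
Then $g(s)\neq0$ only for $|s|<11\eta$, and
$$\int_{-\pi/2}^{\pi/2}g(s)\,ds=\frac{\eta^2}4\,q_0|q_0|+E,\qquad|E|\le4100\,\eta^3 .$$

*Proof.* **Localization.** We show that the median is zero away from the line. Put $c=|\sin s|$.

* If $\sin s\ge0$, the three numbers are $0$, $-c\le0$ and $(1+8\eta)c+\eta q$. The median is nonzero only if the last is negative, and then $c<5\eta$.
* If $\sin s<0$, they are $0$, $c>0$ and $\eta q-(1-8\eta)c$. The median is nonzero only if the last is positive, and then $c<5\eta/(1-8\eta)<7\eta$.

Since $|\sin s|\ge\frac2\pi|s|$ for $|s|\le\pi/2$, $g(s)\ne0$ implies $|s|<\frac\pi2\cdot7\eta<11\eta$.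

**Comparison with the triangle.** For $|s|\le11\eta$ we compare $g(s)$ with $T_a(s)$, $a=\eta q_0$. The second entries differ by $|s-\sin s|$. The third entries differ by at most $|s-\sin s|+8\eta|\sin s|+\eta|q(s)-q_0|$. The median is $1$-Lipschitz, so
$$|g(s)-T_a(s)|\le|s-\sin s|+\eta(8|s|+8|s|)\le\frac{|s|^3}6+16\eta|s|\le222\,\eta^3+176\,\eta^2\le184\,\eta^2 .$$

**Integration.** By (1), $T_a$ vanishes for $|s|\ge|a|$, and $|a|\le2\eta$. So both $g$ and $T_a$ vanish outside $|s|\le11\eta$, and $\int T_a=\frac14a|a|=\frac{\eta^2}4q_0|q_0|$. The error is at most $22\eta\cdot184\eta^2=4048\,\eta^3\le4100\,\eta^3$. $\square$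

**Summation over the rays.** For our triple,
$$e^{-x}v_2=\operatorname{med}\bigl(0,-\cos\varphi,\cos\varphi+\eta(8|\cos\varphi|+q)\bigr).$$
The intervals $|\varphi-\varphi_k|\le\pi/2$, $k\in\mathbb Z/2n$, tile the circle $\mathbb R/2\pi n\mathbb Z$. On the $k$-th interval put $s=(-1)^{k+1}(\varphi-\varphi_k)$. Then $\cos\varphi=\sin s$, and Lemma 3 applies with $q_0=q(x,\varphi_k)=-p(x+\beta_k)$, because $|p|\le2$. Put
$$F=p|p| ,$$
so that $q_0|q_0|=-F(x+\beta_k)$. Adding the $2n$ contributions and using $d\theta=d\varphi/n$, we get
$$\frac{I(r,v_2)}{r^n}=-\frac{\eta^2}2\cdot\frac1{2n}\sum_{k=0}^{2n-1}F(x+\beta_k)+E',\qquad|E'|\le\frac{2n}n\cdot4100\,\eta^3=8200\,\eta^3,\qquad x=n\log r . \tag{7}$$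

## 7. Equal phases fail, staggered phases succeed

**Equal phases.** The simplest choice is $\beta_k=0$ for all $k$. Then (7) reads $I(r,v_2)/r^n=-\frac{\eta^2}2F(x)+E'$. At $x=0$ this is very good: $F(0)=4$ and the mean is negative. But at $x=2\pi/3$ we have $p=-\frac12-\frac12=-1$, $F=-1$, and
$$I(r,v_2)/r^n\ge(0.5-0.0082)\,\eta^2>0 .$$
So this triple satisfies the conjectured inequality. The function $p$ has mean zero and takes both signs, and on circles where $p<0$ every ray contributes a positive triangle at the same time.

**Staggering.** The remedy is to spread the phases evenly. Take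
$$\beta_k=k\alpha,\qquad\alpha=\frac\pi n=\frac{2\pi}{2n}.$$
This is well defined for $k\in\mathbb Z/2n$, since $2n\alpha=2\pi$. Every circle now meets all phases, and the sum in (7) is close to the mean of $F$ over a period, for every $x$. What remains is that this mean is positive, that is, that $p$, though of mean zero, is skewed toward large positive values. One harmonic would not do: for $p(t)=\cos t$ we have $F(t+\pi)=-F(t)$, and the terms $k$ and $k+n$ of the sum cancel exactly. This is why $p$ has two harmonics.

**Lemma 4.** Let $p(t)=\cos t+\cos2t$ and $F=p|p|$. For every integer $N\ge300$, every $t$, and any $N$ consecutive integers $k$, the average of the $N$ numbers $F(t+2\pi k/N)$ is at least $0.15$.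

*Proof.* **The mean of $F$.** We have $p=2\cos^2t+\cos t-1=(2\cos t-1)(\cos t+1)$. The second factor is $\ge0$, so modulo $2\pi$ and up to zeros $p>0$ exactly for $|t|<\pi/3$. Put $A=\int_{-\pi/3}^{\pi/3}p^2\,dt$. Since $p^2=\cos^2t+2\cos t\cos2t+\cos^22t$,
$$A=\int_{-\pi/3}^{\pi/3}\left(1+\cos t+\tfrac12\cos2t+\cos3t+\tfrac12\cos4t\right)dt=\frac{2\pi}3+\sqrt3\left(1+\tfrac14+0-\tfrac18\right)=\frac{2\pi}3+\frac{9\sqrt3}8 .$$
Also $\int_0^{2\pi}p^2\,dt=2\pi$. Since $F=p^2$ where $p>0$ and $F=-p^2$ elsewhere,
$$\bar F=\frac1{2\pi}\int_0^{2\pi}F\,dt=\frac{2A-2\pi}{2\pi}=\frac{9\sqrt3}{8\pi}-\frac13>0.28 .$$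

**Equally spaced points.** $F$ is continuously differentiable with $|F'|=2|p||p'|\le2\cdot2\cdot3=12$. Divide the circle into $N$ arcs of length $2\pi/N$ centered at the $N$ points. On each arc $F$ differs from its value at the center by at most $12\pi/N$. So the average differs from $\bar F$ by at most $12\pi/N\le12\pi/300<0.13$, and it is at least $0.28-0.13=0.15$. $\square$

**End of the proof of Theorem 1.** Let $n\ge150$. With $\beta_k=k\alpha$ the points $x+\beta_k=x+2\pi k/(2n)$ are as in Lemma 4 with $N=2n\ge300$. By (7), for every $r>0$,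
$$\frac{I(r,v_2)}{r^n}\le-\frac{\eta^2}2\cdot0.15+8200\,\eta^3=(-0.075+0.0082)\,\eta^2\le-0.06\,\eta^2 .$$
The bounds for $B$ are (6). Since $B(r)\le2r^n$, we get $I(r,v_2)/B(r)\le-0.03\cdot10^{-12}=-3\cdot10^{-14}$ for all $r>0$. $\blacksquare$

## 8. All real orders $\rho\ge153$: cutting the plane and tapering $Q$

For non-integer $\rho$ the function $\operatorname{Re}z^\rho$ is not single valued. We use it on most of the plane, replace it by $0$ on a leftover sector, and let the oscillation $Q$ die out before the cut is reached.

**Coordinates.** Put $z=e^{(x+i\varphi)/\rho}$, $\varphi\in\mathbb R/2\pi\rho\mathbb Z$, so $e^x=r^\rho$ and $\varphi=\rho\theta$. Let $M$ be the largest odd integer $\le2\rho$, so $2\rho-2<M\le2\rho$. Let $S_k=[k\pi,(k+1)\pi]$ for $0\le k\le M-1$, and let $R=[M\pi,2\pi\rho]$ be the leftover, of length in $[0,2\pi)$. Put $K=M-3$ and $\alpha=2\pi/K$; then $K>2\rho-5\ge301$.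

**The tapered $Q$.** Let $\varepsilon_k=1$ for $2\le k\le M-2$, and $\varepsilon_k=0$ for other $k$. There are exactly $K$ indices with $\varepsilon_k=1$. On $S_k$ with $1\le k\le M-2$ let $Q(x,k\pi+\tau)=H(x,\tau)$ as in Lemma 1, with $a_j=\varepsilon_ke^{ijk\alpha}$ and $b_j=\varepsilon_{k+1}e^{ij(k+1)\alpha}$. Let $Q=0$ on $S_0$, $S_{M-1}$ and $R$. The edge values agree, so $Q$ is continuous. With $q=e^{-x}Q$, the bounds (4) hold in every strip, $q(x,k\pi)=-p(x+k\alpha)$ for $2\le k\le M-2$, and $q=0$ on the lines $\pi$ and $(M-1)\pi$.

**The triple.** Let $u_3=0$ and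
$$u_1=\begin{cases}-e^x\sin\varphi&\text{on }S_1\cup\dots\cup S_{M-2},\\0&\text{elsewhere,}\end{cases}\qquad u_2=\begin{cases}e^x\sin\varphi+\eta(8e^x|\sin\varphi|+Q)&\text{on }S_0\cup\dots\cup S_{M-1},\\0&\text{on }R,\end{cases}$$
with $u_j(0)=0$.

**Subharmonicity.** Both functions are continuous and harmonic off the lines, so we check the jumps of $\partial_\varphi$ for Lemma 2.

* For $u_1$: at $\varphi=\pi$ the slope goes from $0$ to $-e^x\cos\pi=e^x$, so the jump is $e^x$. At $\varphi=(M-1)\pi$, where $M-1$ is even, it goes from $-e^x$ to $0$, so the jump is again $e^x$. On the other lines the jump is $0$.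
* For $u_2$: on $S_0$ and $S_{M-1}$ we have $Q=0$ and $\sin\varphi>0$ in the interior, so there $u_2=(1+8\eta)e^x\sin\varphi$. At $\varphi=0$ and at $\varphi=M\pi$ the jump is $(1+8\eta)e^x$; if $M=2\rho$ the two lines coincide and the jumps add. At $k\pi$, $1\le k\le M-1$, the term $e^x\sin\varphi$ is smooth, and the jump is at least $\eta e^x(16-8-8)=0$.

So $u_1,u_2$ are subharmonic in $\mathbb C\setminus\{0\}$. Both are bounded in modulus by $(1+13\eta)r^\rho$, so by (S3) they are subharmonic in $\mathbb C$. The maximum of $u_1$ on $|z|=r$ is $r^\rho$, attained in $S_1$, so $r^\rho\le B(r)\le(1+13\eta)r^\rho\le2r^\rho$. Multiplying $z$ by $e^{2\pi/\rho}$ means replacing $x$ by $x+2\pi$. This multiplies $e^x$ by $e^{2\pi}$, and also each $e^{\lambda_jx}$, since $e^{2\pi ij}=1$ for the integers $j=1,2$. Hence $u_j(e^{2\pi/\rho}z)=e^{2\pi}u_j(z)$.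

**The median.** We locate where $v_2\neq0$. On $S_0$, $S_{M-1}$ and $R$ we have $u_1=u_3=0$, so $v_2=0$. On $S_1\cup\dots\cup S_{M-2}$,
$$e^{-x}v_2=\operatorname{med}\bigl(0,-\sin\varphi,\sin\varphi+\eta(8|\sin\varphi|+q)\bigr),$$
and the localization argument of Lemma 3 shows that $v_2\ne0$ only within $11\eta$ of a line $k\pi$.

* *Lines $2\le k\le M-2$.* Both adjacent strips belong to $S_1\cup\dots\cup S_{M-2}$. With $s=(-1)^k(\varphi-k\pi)$ we have $\sin\varphi=\sin s$. Lemma 3 gives the contribution $-\frac{\eta^2}4F(x+k\alpha)+E_k$, $|E_k|\le4100\,\eta^3$.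
* *The lines $\pi$ and $(M-1)\pi$.* Only the sides in $S_1$ and $S_{M-2}$ matter. Both indices $1$ and $M-2$ are odd, so $\sin\varphi<0$ there. Let $s\in(0,\pi/2]$ be the distance to the line. Then $v_2\ne0$ would require $\eta q>(1-8\eta)|\sin\varphi|$. But $q=0$ on the line and $q$ is $8$-Lipschitz, so
$$\eta q\le8\eta s<(1-8\eta)\tfrac2\pi s\le(1-8\eta)|\sin\varphi| .$$
Hence $v_2=0$ there.

**Summation.** The phases $x+k\alpha$, $2\le k\le M-2$, are $K\ge300$ consecutive equally spaced points with spacing $2\pi/K$, so by Lemma 4 the average of $F$ over them is at least $0.15$. Since $d\theta=d\varphi/\rho$, and $K>2\rho-5\ge\rho$,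
$$r^{-\rho}I(r,v_2)\le\frac K\rho\left(-0.0375\,\eta^2+4100\,\eta^3\right)=\frac K\rho\,(-0.0375+0.0041)\,\eta^2\le-0.01\,\eta^2 .\qquad\blacksquare$$

## 9. Medians of $5, 7, 9,\dots$ functions

Theorem 3 follows by padding the triple of Theorem 1 with pairs that straddle the median. Let $q=2l+1$ with $l\ge1$. Add to that triple $l-1$ copies of $X$ and $l-1$ copies of $-X$, so that there are $2l+1$ continuous subharmonic functions vanishing at $0$.

The number $v_2=\operatorname{med}(0,-X,u_2)$ lies between $0$ and $-X$, so $|v_2|\le|X|$. Hence each added pair $\{X,-X\}$ contributes one number $\le v_2$ and one number $\ge v_2$. Together with the triple, at least $l+1$ of the numbers are $\le v_2$ and at least $l+1$ are $\ge v_2$ (the number $v_2$ itself counted in both). So the median of all $q$ numbers is $v_2$. The maximum of the $q$ functions on $|z|=r$ still lies between $r^n$ and $2r^n$; call it $B(r)$. Theorem 1 gives $I(r,\text{median})\le-3\cdot10^{-14}B(r)$ for all $r>0$. $\blacksquare$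

## 10. Growth below order $1/3$

Theorem 4(c) has a different mechanism. If $v_2<0$ somewhere on each large circle, then on each large circle two of the three functions take negative values. A subharmonic function that becomes negative on many circles must grow, because its positive part vanishes on an arc there. The lemma measures this growth.

**Lemma 5.** Let $u$ be a nonconstant subharmonic function in $\mathbb C$ with $u(0)=0$, let $B_u(r)=\max_{|z|=r}u\ge0$, and let
$$G=\{x\in\mathbb R:\ u(e^{x+i\theta})<0\text{ for some }\theta\}.$$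
Then there are $x_0,C$ such that $2\log B_u(e^{x+1})\ge|G\cap[x_0,x]|-C$ for $x\ge x_0$.

*Proof.* Since $u$ is upper semicontinuous, $\{u<0\}$ is open, so $G$ is open. Let $f(x,\theta)=u^+(e^{x+i\theta})$. This is a nonnegative, locally bounded subharmonic function of $(x,\theta)$, $2\pi$-periodic in $\theta$.

**Step 1: a weak form of $\Delta(f^2)\ge2|\nabla f|^2$.** Let $f_\epsilon\downarrow f$ be smooth radial mollifications; they are nonnegative and subharmonic. Then
$$\Delta f_\epsilon^2=2|\nabla f_\epsilon|^2+2f_\epsilon\Delta f_\epsilon\ge2|\nabla f_\epsilon|^2 .$$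
Testing with a cut-off $\chi\ge0$ gives $2\int\chi|\nabla f_\epsilon|^2\le\int f_\epsilon^2\Delta\chi$, which stays bounded as $\epsilon\to0$. So $\nabla f_\epsilon$ is bounded in $L^2_{loc}$ and $f\in W^{1,2}_{loc}$, with $\nabla f_\epsilon\to\nabla f$ weakly. By weak lower semicontinuity, $\int f^2\Delta\chi=\lim\int f_\epsilon^2\Delta\chi\ge2\int\chi|\nabla f|^2$. So $\Delta(f^2)\ge2|\nabla f|^2$ as distributions.

**Step 2: the mean square.** Let $m(x)=\int_0^{2\pi}f^2\,d\theta$. Since $(u^+)^2$ is subharmonic in $\mathbb C$, $m$ is convex and nondecreasing by (S4). Testing Step 1 on the cylinder with functions of $x$ alone,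
$$m''\ge2\int_0^{2\pi}(f_x^2+f_\theta^2)\,d\theta\qquad\text{as measures.}$$
Since $f$ is locally bounded and in $W^{1,2}_{loc}$, $m'=2\int_0^{2\pi}ff_x\,d\theta$ for a.e. $x$. By the Cauchy–Schwarz inequality $m'^2\le4m\int f_x^2\,d\theta$.

**Step 3: the gain on $G$.** For a.e. $x\in G$ the slice $f(x,\cdot)$ is a.e. equal to an absolutely continuous function with derivative $f_\theta(x,\cdot)\in L^2$. It vanishes on an arc, because $\{\theta:u(e^{x+i\theta})<0\}$ is nonempty and open. So we may cut the circle there and use Wirtinger's inequality on an interval of length $\ell\le2\pi$ with zero boundary values: $\int f_\theta^2\,d\theta\ge(\pi/\ell)^2\int f^2\,d\theta\ge\frac14m$. For the absolutely continuous part of $m''$ we obtain, for a.e. $x\in G$ with $m(x)>0$,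
$$m''_{ac}\ge2\cdot\frac{m'^2}{4m}+2\cdot\frac m4=\frac{m'^2}{2m}+\frac m2\ge m' ,$$
the last step because $\frac{m'^2}{2m}+\frac m2-m'=\frac{(m'-m)^2}{2m}$.

**Step 4: $m$ is unbounded.** By (S5), $u$ is unbounded above. The Poisson integral over $|\zeta|=2|z|$ bounds $u^+(z)^2$ by $3$ times the mean of $(u^+)^2$ on that circle, since the Poisson kernel there is at most $\frac{2|z|+|z|}{2|z|-|z|}=3$. So $m$ is unbounded. Choose $x_0$ with $m(x_0)>0$ and $m'(x_0)>0$, where $m'$ denotes the right derivative.

**Step 5: integration.** For $x\ge x_0$ the function $m'$ is positive and nondecreasing, so $\log m'$ is nondecreasing. Its increment is at least the integral of its a.e. derivative $m''_{ac}/m'$. This is $\ge1$ a.e. on $G$ and $\ge0$ elsewhere, so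
$$\log m'(x)-\log m'(x_0)\ge\int_{x_0}^x\frac{m''_{ac}}{m'}\,dt\ge|G\cap[x_0,x]| .$$
By convexity $m'(x)\le m(x+1)-m(x)\le m(x+1)\le2\pi B_u(e^{x+1})^2$. Taking logarithms gives the claim with $C=\log2\pi-\log m'(x_0)$. $\square$

**Proof of Theorem 4(c).** Suppose that there is $x_*$ such that for all $x\ge x_*$ the circle $|z|=e^x$ contains a point with $v_2<0$. At such a point two of the $u_j$ are negative. With $G_j$ the set of Lemma 5 for $u_j$, we have $\sum_j\chi_{G_j}(x)\ge2$ for $x\ge x_*$. A constant $u_j$ is $\equiv0$ and has $G_j=\emptyset$. So the number $\kappa$ of nonconstant $u_j$ satisfies $2\le\kappa\le3$.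

Sum Lemma 5 over the nonconstant $u_j$. On the right, beyond the largest of $x_*$ and the numbers $x_0$, the measures add up at rate at least $2$. On the left $B_{u_j}\le B$. Hence
$$2\kappa\log B(e^{x+1})\ge2x-C'$$
for large $x$, with a constant $C'$. With $r=e^{x+1}$ this reads $\log B(r)\ge\frac1\kappa\log r-C''\ge\frac13\log r-C''$ for large $r$. Then $\liminf_{r\to\infty}\log B(r)/\log r\ge\frac13$, against the hypothesis.

So there are arbitrarily large $r$ with $v_2\ge0$ on $|z|=r$, and for these $I(r,v_2)\ge0$. Since not all $u_j$ are constant, one of them is unbounded above, and $B$ is nondecreasing, so $B(r)>0$ for large $r$. Therefore $\sup_rI(r,v_2)/B(r)\ge0$. $\blacksquare$
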